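\title{Carath\'eodory complete domains that are not finitely compact}

\begin{abstract}
By a theorem of N.~Sibony, a Carath\'eodory hyperbolic plane domain is complete for its Carath\'eodory distance if and only if all its Carath\'eodory balls are relatively compact. We show that this equivalence fails in $\mathbb{C}^n$ for every $n\ge2$, even for bounded pseudoconvex domains. The example in $\mathbb{C}^2$ is an explicit thin neighborhood of a sequence of parallel discs tied together by the graph of $\exp\bigl(-\frac{1+z}{1-z}\bigr)$. For balls centered on this graph we give radii below which they are relatively compact and radii above which they are not.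
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $E\subset\mathbb{C}$ be the open unit disc, $E_*=E\setminus\{0\}$, $\mathbb{C}_*=\mathbb{C}\setminus\{0\}$, and let
\[
p(\alpha,\beta)=\operatorname{artanh}\Bigl|\frac{\alpha-\beta}{1-\bar\alpha\beta}\Bigr|,\qquad \alpha,\beta\in E,
\]
be the Poincar\'e distance; another normalization multiplies all distances below by a constant. By the Schwarz--Pick lemma, holomorphic maps $E\to E$ do not increase $p$, and automorphisms of $E$ preserve it. For a domain $G\subset\mathbb{C}^n$ let $\mathcal{O}(G,E)$ be the set of holomorphic maps $G\to E$. The \emph{Carath\'eodory pseudodistance} of $G$ is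
\[
c_G(x,y)=\sup\{p(f(x),f(y)) : f\in\mathcal{O}(G,E)\},\qquad x,y\in G .
\]
It measures how far apart bounded holomorphic functions can pull two points. A lower bound for $c_G(x,y)$ needs one good function; an upper bound is a statement about all of them. The triangle inequality passes from $p$ to $c_G$, and we shall use three further properties.
\begin{itemize}
\item[(C1)] If $\Phi:G\to G'$ is holomorphic, then $c_{G'}(\Phi(x),\Phi(y))\le c_G(x,y)$, because $f\circ\Phi\in\mathcal{O}(G,E)$ for $f\in\mathcal{O}(G',E)$.
\item[(C2)] $c_E=p$, by the Schwarz--Pick lemma.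
\item[(C3)] $c_G$ is finite and continuous on $G\times G$. Indeed, if the Euclidean ball of radius $r$ about $x$ lies in $G$ and $0<|y-x|<r$, then (C1) and (C2) for the map $\zeta\mapsto x+r\zeta\frac{y-x}{|y-x|}$ give $c_G(x,y)\le p(0,|y-x|/r)$; the triangle inequality and the connectedness of $G$ do the rest.
\end{itemize}

The domain $G$ is \emph{$c_G$-hyperbolic} if $c_G(x,y)>0$ for $x\ne y$, that is, if $c_G$ is a distance. Such a domain is \emph{$c_G$-Cauchy complete} if $(G,c_G)$ is a complete metric space, and \emph{$c_G$-finitely compact} if every ball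
\[
B_{c_G}(x,R)=\{y\in G: c_G(x,y)<R\},\qquad x\in G,\ R>0,
\]
is relatively compact in $G$ for the Euclidean topology. Both conditions say that the boundary is far away, the second in the stronger sense. Finite compactness implies completeness: a Cauchy sequence lies in a ball, so a subsequence converges in the Euclidean topology to a point of $G$, hence in $c_G$ by (C3), and then the whole sequence converges in $c_G$.

For abstract metric spaces the converse has no chance: an infinite set in which any two points are at distance $1$ is complete, and its balls of radius $2$ are not compact. But in the first examples of domains the two properties stand or fall together. The polydisc $E^n$ has both, since $c_{E^n}(x,y)\ge\max_j p(x_j,y_j)$. The punctured disc has neither: every $f\in\mathcal{O}(E_*,E)$ extends to a holomorphic map $E\to E$, so $c_{E_*}=p$ on $E_*$, and $(1/\nu)_{\nu\ge2}$ is a Cauchy sequence without limit. Here a boundary point is at finite distance because bounded functions extend across it, and the same extension produces the Cauchy sequence.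 In the plane this agreement is a theorem of N.~Sibony: a $c_G$-hyperbolic domain $G\subset\mathbb{C}$ is $c_G$-Cauchy complete if and only if it is $c_G$-finitely compact. One would guess that the dimension plays no role, and the question is posed as an open problem in \cite{source}:

\begin{quote}
Let $n\ge2$ and let $G\subset\mathbb{C}^n$ be a $c_G$-hyperbolic domain. Is $G$ $c_G$-Cauchy complete if and only if it is $c_G$-finitely compact?
\end{quote}

The answer is no for every $n\ge2$. To describe the example, put
\[
S(z)=\exp\Bigl(-\frac{1+z}{1-z}\Bigr),\qquad h(z,v)=\Bigl(1-\frac{S(z)}{v}\Bigr)\cos\frac{\pi}{v},\qquad (z,v)\in E\times\mathbb{C}_* .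
\]
The map $z\mapsto u=\frac{1+z}{1-z}$ takes $E$ biholomorphically onto the half-plane $\mathbb{H}=\{\operatorname{Re}u>0\}$, and $u\mapsto e^{-u}$ takes $\mathbb{H}$ onto $E_*$; so $S(E)=E_*$. Let
\[
D_0=\{(z,v)\in E\times\mathbb{C}_*:|h(z,v)|<\tfrac12\},\qquad \Gamma=\{(z,S(z)):z\in E\}.
\]
The graph $\Gamma$ is connected and $h=0$ on it. \emph{Let $D$ be the connected component of $D_0$ that contains $\Gamma$.}

\begin{theorem}\label{thm:main}
The domain $D\subset\mathbb{C}^2$ is bounded, pseudoconvex and $c_D$-Cauchy complete, but not $c_D$-finitely compact. For $n\ge3$ the bounded pseudoconvex domain $D\times E^{n-2}\subset\mathbb{C}^n$ has the same property.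
\end{theorem}

Together with Sibony's theorem this says that, for given $n$, completeness and finite compactness are equivalent for all $c_G$-hyperbolic domains $G\subset\mathbb{C}^n$ if and only if $n=1$.

The second result shows at which scale compactness is lost. For $l\ge1$ let
\[
b_l=\frac{2}{2l+1},\qquad \Lambda_l=E\times\{b_l\},
\]
and for $z\in E$ let $P_z=(z,S(z))\in\Gamma$ and $Q_{z,l}=(z,b_l)\in\Lambda_l$. The discs $\Lambda_l$ lie in $D$ (Proposition~\ref{prop:D}).

\begin{theorem}\label{thm:radii}
Let $z\in E$.
\begin{enumerate}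
\item[(a)] $\lim_{l\to\infty}c_D(P_z,Q_{z,l})=2p(0,|S(z)|)$. So $B_{c_D}(P_z,R)$ is not relatively compact in $D$ if $R>2p(0,|S(z)|)$. Since $\inf_E|S|=0$, for every $R>0$ some $c_D$-ball of radius $R$ is not relatively compact in $D$.
\item[(b)] $B_{c_D}(P_z,R)$ is relatively compact in $D$ if $R<p(0,|S(z)|)$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:boundary} reduces both properties to the behavior of sequences that tend to the boundary. Section~\ref{sec:discs} contains the main idea, on the union of the discs $\Gamma,\Lambda_1,\Lambda_2,\dots$, where everything can be computed. The remaining sections carry it over to $D$.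

\section{Sequences that tend to the boundary}\label{sec:boundary}

For real $b\in(-1,1)$ let $m_b(\zeta)=\frac{\zeta-b}{1-b\zeta}$, an automorphism of $E$; note that $m_b(\zeta)\to\zeta$ as $b\to0$. We record four facts about $p$.
\begin{itemize}
\item[(P1)] $p(\alpha,\beta)\ge\frac12|\alpha-\beta|$, since $\operatorname{artanh}r\ge r$ and $|1-\bar\alpha\beta|\le2$.
\item[(P2)] A $p$-bounded subset of $E$ is relatively compact in $E$, since $p(0,\alpha)=\operatorname{artanh}|\alpha|$.
\item[(P3)] $p(\alpha,-\alpha)=\operatorname{artanh}\frac{2|\alpha|}{1+|\alpha|^2}=2p(0,|\alpha|)$.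
\item[(P4)] For $\alpha,\beta\in E$ there are an automorphism $\tau$ of $E$ and $\rho\in[0,1)$ with $\tau(\alpha)=\rho$, $\tau(\beta)=-\rho$. Indeed, move $\beta$ to $0$ and $\alpha$ to some $r\in[0,1)$, choose $\rho\in[0,1)$ with $r=\frac{2\rho}{1+\rho^2}$, and apply $m_\rho$: then $m_\rho(0)=-\rho$ and $m_\rho(r)=\rho$.
\end{itemize}

\begin{lemma}\label{lem:bounded}
A bounded domain $G\subset\mathbb{C}^n$ is $c_G$-hyperbolic. Moreover:
\begin{enumerate}
\item[(a)] Every $c_G$-Cauchy sequence converges in the Euclidean topology to a point of $\overline G$, and $G$ is $c_G$-Cauchy complete if and only if this point never lies in $\partial G$.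
\item[(b)] A subset of $G$ is relatively compact in $G$ if and only if no sequence in it converges to a point of $\partial G$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $|x_j|<r$ on $G$ for all $j$. The functions $x_j/r$ and (P1) give $c_G(x,y)\ge\frac1{2r}\max_j|x_j-y_j|$. So $c_G$ is a distance, a $c_G$-Cauchy sequence has a Euclidean limit $x_*\in\overline G$, and a $c_G$-limit is also a Euclidean limit. If $x_*\in G$, the sequence converges to $x_*$ in $c_G$ by (C3); if $x_*\in\partial G$, it has no $c_G$-limit in $G$. This is (a). Part (b) holds because the closure of the set in $\mathbb{C}^n$ is compact, and it lies in $G$ exactly when it misses $\partial G$.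
\end{proof}

So in a bounded counterexample some $c_G$-bounded sequence tends to the boundary, while no sequence that tends to the boundary is Cauchy. In particular the bounded sequence has no Cauchy subsequence, like a sequence of distinct points in the discrete space of Section~\ref{sec:intro}. One danger to completeness will guide the construction.

\begin{remark}\label{rem:punctured}
Let $G$ be bounded and let $\psi:E_*\to G$ be holomorphic with $\psi(\zeta)\to x_*\in\partial G$ as $\zeta\to0$. Then $G$ is not $c_G$-Cauchy complete: by (C1) and $c_{E_*}=p$, the sequence $\psi(1/\nu)$ is Cauchy.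
\end{remark}

\section{Discs that cross}\label{sec:discs}

We want points $Q_l$ on horizontal discs $E\times\{b_l\}$, $b_l\to0$, in a domain that avoids $E\times\{0\}$. To keep them at bounded distance from a fixed point $P$ we let the disc through $P$, a graph $v=\sigma(z)$ with $\sigma:E\to\mathbb{C}$ holomorphic, cross all the horizontal ones. A function $F$ on the domain restricts to a function of $z$ on the graph and to another on the $l$-th disc, and the two agree on the set $\sigma^{-1}(b_l)$. This is where the second dimension enters: in $\mathbb{C}^2$ two discs can meet in a discrete set. The first question is how far apart two functions can be that agree on a given set.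

Let $A\subset E$. Call $B\in\mathcal{O}(E,E)$ \emph{extremal for $A$} if $B=0$ on $A$ and $|d|\le|B|$ on $E$ for every holomorphic $d$ on $E$ with $|d|\le1$ and $d=0$ on $A$.

\begin{lemma}\label{lem:two}
Let $B$ be extremal for $A$, and let $f,g\in\mathcal{O}(E,E)$ agree on $A$. Then $p(f(z),g(z))\le2p(0,|B(z)|)$ for $z\in E$, with equality for $f=B$, $g=-B$.
\end{lemma}

\begin{proof}
The natural function to which extremality applies is $\frac12(f-g)$, but its size controls $p(f(z),g(z))$ only when the two values are placed symmetrically about $0$. So fix $z$ and take $\tau,\rho$ as in (P4) with $\tau(f(z))=\rho=-\tau(g(z))$. The function $d=\frac12(\tau\circ f-\tau\circ g)$ has modulus less than $1$, vanishes on $A$, and $d(z)=\rho$. Hence $\rho\le|B(z)|$, and by (P3) $p(f(z),g(z))=p(\rho,-\rho)=2p(0,\rho)\le2p(0,|B(z)|)$. The case of equality is (P3).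
\end{proof}

\begin{example}[finitely many crossings are not enough]\label{ex:finite}
For $A=\{\lambda\}$ the function $B_\lambda(z)=\frac{z-\lambda}{1-\bar\lambda z}$ is extremal, by the Schwarz lemma applied to $d\circ B_\lambda^{-1}$, and the bound is $2p(z,\lambda)$: go along one disc to the crossing and come back along the other. For distinct points $\lambda_1,\dots,\lambda_N$ the product $B_{\lambda_1}\cdots B_{\lambda_N}$ is extremal: $d/B_{\lambda_1}$ is holomorphic, bounded by $1$ and vanishes at $\lambda_2,\dots,\lambda_N$, so one can divide again. Now $\sigma$ must have no zero, since near a zero the graph would be a punctured disc as in Remark~\ref{rem:punctured}. Then $\sigma^{-1}(b_l)$ misses a given compact set $K\subset E$ as soon as $b_l<\min_K|\sigma|$. If the number of crossings is bounded in $l$, as for $\sigma(z)=\frac{1-z}2$ with the single crossing $1-2b_l$, the extremal products tend to $1$ in modulus at each $z$, and the sharp bound of Lemma~\ref{lem:two} tends to infinity.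
\end{example}

So we need a zero-free function that takes small values many times. The function $S$ takes every value in $E_*$ infinitely often, and the extremal function of a fiber can be computed.

\begin{lemma}\label{lem:fiber}
For $0<b<1$ the function $m_b\circ S$ is extremal for $S^{-1}(b)$.
\end{lemma}

\begin{proof}
It maps $E$ to $E$ and vanishes on $S^{-1}(b)$. Use the coordinate $u\in\mathbb{H}$, in which $S=e^{-u}$, and write $b=e^{-\beta}$ with $\beta>0$. The fiber consists of the points $\lambda_k=\beta+2\pi ik$, $k\in\mathbb{Z}$. The map $\varphi_k(u)=\frac{u-\lambda_k}{u+\bar\lambda_k}$ takes $\mathbb{H}$ biholomorphically onto $E$, because $-\bar\lambda_k$ is the reflection of $\lambda_k$ in the imaginary axis, and it takes $\lambda_k$ to $0$. Let $d$ be holomorphic on $\mathbb{H}$, $|d|\le1$, $d(\lambda_k)=0$ for all $k$. Dividing successively by the $\varphi_k$ as in Example~\ref{ex:finite}, we get $|d|\le\prod_{|k|\le N}|\varphi_k|$ for every $N$. Pair $k$ with $-k$ and use $(\zeta-2\pi ik)(\zeta+2\pi ik)=\zeta^2+4\pi^2k^2$: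
\[
\prod_{|k|\le N}\varphi_k(u)=\prod_{|k|\le N}\frac{u-\beta-2\pi ik}{u+\beta-2\pi ik}
=\frac{\frac{u-\beta}{2}\prod_{k=1}^N\bigl(1+\frac{(u-\beta)^2}{4\pi^2k^2}\bigr)}{\frac{u+\beta}{2}\prod_{k=1}^N\bigl(1+\frac{(u+\beta)^2}{4\pi^2k^2}\bigr)} .
\]
By the product formula $\sinh\zeta=\zeta\prod_{k\ge1}\bigl(1+\frac{\zeta^2}{\pi^2k^2}\bigr)$ the numerator and the denominator tend to $\sinh\frac{u-\beta}2$ and $\sinh\frac{u+\beta}2$; the latter is not $0$ since $\operatorname{Re}(u+\beta)>0$. Multiplying both by $2e^{-(u+\beta)/2}$, we find the limit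
\[
\frac{\sinh\frac{u-\beta}2}{\sinh\frac{u+\beta}2}=\frac{e^{-\beta}-e^{-u}}{1-e^{-\beta}e^{-u}}=\frac{b-S}{1-bS}=-m_b(S).
\]
Hence $|d|\le|m_b\circ S|$.
\end{proof}

As $b\to0$ the fiber moves out to the boundary and each factor $\varphi_k(u)$ tends to $1$ in modulus, but the product tends to $|S|<1$. At $b=0$ itself the statement is false: the fiber is empty, $d\equiv1$ is admissible, and $|d|>|S|$. The example lives on this discontinuity.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=4.2cm,y=4.6cm]
\draw[dashed] (-1,0) -- (1,0) node[right] {$v=0$};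
\foreach \l in {1,...,12} \draw[gray] (-1,{2/(2*\l+1)}) -- (1,{2/(2*\l+1)});
\foreach \l in {1,2,3} \node[right] at (1,{2/(2*\l+1)}) {$\Lambda_{\l}$};
\draw[thick,domain=-1:0.7,samples=60] plot (\x,{exp(-(1+(\x))/(1-(\x)))}) -- (1,0);
\node[above right] at (-0.75,0.86) {$\Gamma$};
\foreach \l in {1,...,12} \fill (-0.3,{2/(2*\l+1)}) circle[radius=1.1pt];
\fill (-0.3,0.584) circle[radius=1.8pt] node[below left] {$P_z$};
\draw[fill=white] (-0.3,0) circle[radius=1.6pt] node[below] {$(z,0)$};
\end{tikzpicture}
\caption{The slice $z\in(-1,1)$, $v\in\mathbb{R}$ of the graph $\Gamma$ of $S(z)=\exp\bigl(-\frac{1+z}{1-z}\bigr)$ and of the discs $\Lambda_l=E\times\{\frac2{2l+1}\}$. The small dots are the points $Q_{z,l}\in\Lambda_l$, which tend to the boundary point $(z,0)$ and stay at bounded Carath\'eodory distance from $P_z\in\Gamma$. Each $\Lambda_l$ crosses $\Gamma$ infinitely often; only one crossing has $z$ real.}\label{fig:slice}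
\end{figure}

\begin{example}[the model]\label{ex:model}
Let $X=\Gamma\cup\bigcup_{l\ge1}\Lambda_l$ (Figure~\ref{fig:slice}). A sequence $f_0,f_1,f_2,\dots$ in $\mathcal{O}(E,E)$ with $f_0=f_l$ on $S^{-1}(b_l)$ for all $l$ defines a function on $X$, equal to $f_0(z)$ at $P_z$ and to $f_l(z)$ at $Q_{z,l}$. Define $c_X$ as the supremum of $p(f(x),f(y))$ over these functions $f$, and put $r_l=2p(0,|m_{b_l}(S(z))|)$ for a fixed $z$, so that $r_l\to r=2p(0,|S(z)|)\in(0,\infty)$. Lemmas~\ref{lem:two} and~\ref{lem:fiber} give $c_X(P_z,Q_{z,l})\le r_l$. Conversely, for fixed $l$ take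
\begin{equation}\label{eq:flip}
f_l=-m_{b_l}\circ S,\qquad f_j=m_{b_l}\circ S\quad(j\ne l).
\end{equation}
This sequence is admissible, because $f_0=0=f_l$ on $S^{-1}(b_l)$, and by (P3) it gives $c_X(P_z,Q_{z,l})\ge r_l$ and $c_X(Q_{z,j},Q_{z,l})\ge r_l$ for $j\ne l$. So the points $Q_{z,l}$ stay at distance about $r$ from $P_z$ and at distance at least about $r$ from each other: the sequence is bounded and has no Cauchy subsequence.
\end{example}

The upper bound survives in any domain that contains $X$, since functions on the domain restrict to $X$. The lower bounds do not come for free. The domain must be so thin near $E\times\{0\}$ that functions which single out one disc extend to it with uniform bounds, and all sequences that tend to the boundary must be controlled, not only those on $X$.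

\section{The domain $D$}\label{sec:D}

The function $h$ is the product of an equation $1-S(z)/v$ of $\Gamma$ and a function $\cos(\pi/v)$ that vanishes on all $\Lambda_l$, so $D$ is a neighborhood of $X$ on which $2h$ is available as a test function. From now on $w=1/v$. In this coordinate $h=(1-S(z)w)\cos\pi w$, and the second factor vanishes on the equally spaced discs $w=a$, $a\in\mathbb{Z}+\frac12$; the disc $\Lambda_l$ is $w=l+\frac12$. We use the identity
\begin{equation}\label{eq:cos}
|\cos(\xi+i\eta)|^2=\cos^2\xi\cosh^2\eta+\sin^2\xi\sinh^2\eta=\cos^2\xi+\sinh^2\eta\qquad(\xi,\eta\in\mathbb{R}).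
\end{equation}
Recall that a domain is \emph{pseudoconvex} if it carries a continuous plurisubharmonic function $\phi$ whose sublevel sets $\{\phi\le c\}$ are compact; that $|f|^2$ is plurisubharmonic for holomorphic $f$; and that sums and convex increasing functions of plurisubharmonic functions are plurisubharmonic. Recall also that a component of an open set is relatively closed, so $D_0\cap\overline D=D$.

\begin{proposition}\label{prop:D}
$\Lambda_l\subset D$ for all $l\ge1$, and $D\subset E\times\{0<|v|<4\}$. For $k\ge0$ the domain $D\times E^k$ is bounded and pseudoconvex.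
\end{proposition}

\begin{proof}
The connected set $\Lambda_l$ lies in $D_0$, as $h=0$ on it, and it meets $\Gamma$ because $b_l\in(0,1)\subset S(E)$. So $\Lambda_l\subset D$.

Let $|v|\ge4$ and $\pi/v=\xi+i\eta$. Then $|\xi|\le\frac\pi4$, so $|\cos(\pi/v)|^2\ge\frac12$ by \eqref{eq:cos}, and $|1-S/v|>\frac34$. Hence $|h|>\frac{3}{4\sqrt2}>\frac12$, and $(z,v)\notin D_0$.

The function $\phi=\frac1{1-|z|^2}+\frac1{|v|^2}+\frac1{1-4|h|^2}$ is continuous and plurisubharmonic on $D$. A sequence in $\{\phi\le c\}$ satisfies $|z|^2\le1-\frac1c$, $c^{-1/2}\le|v|<4$ and $4|h|^2\le1-\frac1c$, so a subsequence converges to a point of $D_0\cap\overline D=D$, where again $\phi\le c$. Thus $\{\phi\le c\}$ is compact. On $D\times E^k$ add $\sum_{j=1}^k\frac1{1-|y_j|^2}$.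
\end{proof}

\begin{proposition}\label{prop:upper}
For $z\in E$ and $l\ge1$,
\[
c_D(P_z,Q_{z,l})\le2p\bigl(0,|m_{b_l}(S(z))|\bigr).
\]
Hence $\limsup_{l\to\infty}c_D(P_z,Q_{z,l})\le2p(0,|S(z)|)$, and $B_{c_D}(P_z,R)$ is not relatively compact in $D$ if $R>2p(0,|S(z)|)$.
\end{proposition}

\begin{proof}
Let $F\in\mathcal{O}(D,E)$. Since $\Gamma,\Lambda_l\subset D$, the functions $f(\zeta)=F(\zeta,S(\zeta))$ and $g(\zeta)=F(\zeta,b_l)$ belong to $\mathcal{O}(E,E)$, and they agree on $S^{-1}(b_l)$. Lemmas~\ref{lem:two} and~\ref{lem:fiber} bound $p(F(P_z),F(Q_{z,l}))=p(f(z),g(z))$ by the right-hand side. As $b_l\to0$, this tends to $2p(0,|S(z)|)$. For larger $R$ the ball contains $Q_{z,l}$ for all large $l$, and $Q_{z,l}\to(z,0)\in\partial D$; apply Lemma~\ref{lem:bounded}(b).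
\end{proof}

For instance $S(0)=1/e$, and for $l\ge3$ we have $0<b_l\le\frac27<\frac1e$, so that $0<m_{b_l}(1/e)<1/e$. Thus all points $(0,b_l)$, $l\ge3$, lie within distance $2p(0,1/e)$ of $(0,1/e)$.

The next lemma says that a bounded sequence can reach the boundary only in the way the points $Q_{z,l}$ do: it tends to $E\times\{0\}$ and clings to the discs $w=a$.

\begin{lemma}\label{lem:escape}
Let $x_\nu=(z_\nu,v_\nu)\in D$ be a $c_D$-bounded sequence that converges to a point $x_*\in\partial D$, and let $w_\nu=1/v_\nu$. Then $x_*=(z_*,0)$ with $z_*\in E$, and there are $a_\nu\in\mathbb{Z}+\frac12$ with $|a_\nu|\to\infty$ and $t_\nu:=w_\nu-a_\nu\to0$.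
\end{lemma}

\begin{proof}
Let $x_*=(z_*,v_*)$. The functions $z$ and $2h$ belong to $\mathcal{O}(D,E)$, so $(z_\nu)$ and $(2h(x_\nu))$ are $p$-bounded. By (P2), $z_*\in E$ and $\sup_\nu|h(x_\nu)|<\frac12$. If $v_*\ne0$, then $h$ is continuous at $x_*$ and $|h(x_*)|<\frac12$, so $x_*\in D_0\cap\overline D=D$, which is impossible for a boundary point of the open set $D$. Hence $v_*=0$ and $|w_\nu|\to\infty$.

Let $s=S(z_*)$; here we use that $s\ne0$. Since $|1-S(z_\nu)w_\nu|/|w_\nu|\to|s|$, for large $\nu$ we have $|1-S(z_\nu)w_\nu|\ge\frac12|s||w_\nu|$, and $|h(x_\nu)|<\frac12$ gives $|\cos\pi w_\nu|<\frac1{|s||w_\nu|}\to0$. Write $w_\nu=\xi+i\eta$ and choose $a_\nu\in\mathbb{Z}+\frac12$ with $|\xi-a_\nu|\le\frac12$. By \eqref{eq:cos}, $|\sin\pi r|\ge2|r|$ for $|r|\le\frac12$, and $|\sinh r|\ge|r|$,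
\[
|\cos\pi w_\nu|^2=\sin^2\pi(\xi-a_\nu)+\sinh^2\pi\eta\ge4(\xi-a_\nu)^2+\pi^2\eta^2\ge4|t_\nu|^2 .
\]
So $t_\nu\to0$, and $|a_\nu|\ge|w_\nu|-|t_\nu|\to\infty$.
\end{proof}

The proof explains why $\Gamma$ enters $h$ through $1-S/v$ and not through $v-S$. The growth of $1-Sw$ is what forces $\cos\pi w_\nu\to0$. With the bounded factor, $|(v-S)\cos(\pi/v)|<\frac12$ would hold for all real $v\in(0,\frac14)$ whenever $|S(z)|<\frac14$, and the discs would not be separated.

\section{Completeness}\label{sec:complete}

We need bounded functions on $D$ that tell the disc $w=a$ from all the others. Since $h$ vanishes on every disc, we divide it by the equation $w-a$ of the one we want to see. On that disc the remaining factor $1-Sw$ has size $|a|$, so we also divide by $a$. Let $\theta(t)=\frac{\sin\pi t}{\pi t}$, an entire function with $\theta(0)=1$. For $a\in\mathbb{Z}+\frac12$ write $b=1/a$, $t=w-a$, and define on $E\times\mathbb{C}_*$ the holomorphic function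
\begin{equation}\label{eq:g}
g_a(z,v)=b\,(S(z)w-1)\,\theta(w-a)=\bigl(S(z)-b+S(z)bt\bigr)\theta(t).
\end{equation}
It vanishes on $\Gamma$ and on the discs $w=a'$, $a'\in\mathbb{Z}+\frac12$, $a'\ne a$, and it equals $S-b$ on the disc $w=a$. Since $|\sin\pi t|=|\cos\pi w|$,
\begin{equation}\label{eq:far}
|g_a|=\frac{|h|}{\pi|a||t|}<\frac{1}{2\pi|a||t|}\qquad\text{at points of $D$ with } t\ne0 .
\end{equation}
This controls $g_a$ away from the disc $w=a$. Near it we use
\begin{equation}\label{eq:theta}
|\theta(t)-1|\le2|t|^2\qquad(|t|\le\tfrac12).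
\end{equation}
To see this, put $q=\pi^2/4<\frac52$. The power series of $\theta$ gives $|\theta(t)-1|\le\sum_{j\ge1}\frac{(2|t|)^{2j}q^j}{(2j+1)!}\le4|t|^2\sum_{j\ge1}\frac{q^j}{(2j+1)!}$. In the last sum the first term is less than $\frac5{12}$ and the ratio of consecutive terms is at most $\frac q{20}<\frac18$, so the sum is less than $\frac5{12}\cdot\frac87<\frac12$.

\begin{lemma}\label{lem:six}
$|g_a|<6$ on $D$ for every $a\in\mathbb{Z}+\frac12$.
\end{lemma}

\begin{proof}
We have $|b|\le2$. If $|t|\ge\frac12$, then $|g_a|<|b|/\pi<1$ by \eqref{eq:far}. If $|t|<\frac12$, then $|S-b+Sbt|\le1+\frac32|b|\le4$ and $|\theta(t)|<\frac32$ by \eqref{eq:theta}.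
\end{proof}

\begin{proposition}\label{prop:complete}
Every $c_D$-Cauchy sequence converges in the Euclidean topology to a point of $D$, and $D$ is $c_D$-Cauchy complete.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:bounded}(a) we must exclude a Cauchy sequence $(x_\nu)$ with Euclidean limit in $\partial D$. Such a sequence is $c_D$-bounded; let $z_*,w_\nu,a_\nu,t_\nu$ be as in Lemma~\ref{lem:escape} and $s=S(z_*)\ne0$. We test the pair $x_\nu,x_\mu$ with the function adapted to $x_\nu$. At $x_\nu$, \eqref{eq:g} gives
\[
g_{a_\nu}(x_\nu)=\Bigl(S(z_\nu)-\frac1{a_\nu}+\frac{S(z_\nu)t_\nu}{a_\nu}\Bigr)\theta(t_\nu)\longrightarrow s\qquad(\nu\to\infty).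
\]
For fixed $\nu$ we have $|w_\mu-a_\nu|\to\infty$ as $\mu\to\infty$, so $g_{a_\nu}(x_\mu)\to0$ by \eqref{eq:far}. Since $g_{a_\nu}/6\in\mathcal{O}(D,E)$, (P1) gives
\[
\liminf_{\mu\to\infty}c_D(x_\nu,x_\mu)\ge\liminf_{\mu\to\infty}\tfrac1{12}|g_{a_\nu}(x_\nu)-g_{a_\nu}(x_\mu)|=\tfrac1{12}|g_{a_\nu}(x_\nu)| .
\]
For a Cauchy sequence the left-hand side tends to $0$ as $\nu\to\infty$, whereas the right-hand side tends to $|s|/12>0$. It is essential that the bound in Lemma~\ref{lem:six} does not depend on $a$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]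
For $D$ the theorem consists of Propositions~\ref{prop:D}, \ref{prop:upper} and~\ref{prop:complete}. Let $G=D\times E^{n-2}$, $n\ge3$; it is bounded and pseudoconvex by Proposition~\ref{prop:D}, hence $c_G$-hyperbolic. Let $(x_\nu,y_\nu)$ be $c_G$-Cauchy, with Euclidean limit $(x_*,y_*)\in\overline G$. By (C1) for the projections, $(x_\nu)$ is $c_D$-Cauchy and each coordinate of $(y_\nu)$ is $p$-bounded. So $x_*\in D$ by Proposition~\ref{prop:complete} and $y_*\in E^{n-2}$ by (P2), and $G$ is complete by Lemma~\ref{lem:bounded}(a). By (C1) for the inclusion $x\mapsto(x,0)$ and Proposition~\ref{prop:upper}, the points $(Q_{0,l},0)$ stay in a $c_G$-ball about $(P_0,0)$, and they converge to the origin, which lies in $\partial G$. So $G$ is not finitely compact.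
\end{proof}

\section{Radii of compact and noncompact balls}\label{sec:radii}

For sharp constants the crude normalization $g_a/6$ loses too much. We extend the extremal functions \eqref{eq:flip} of the model to $D$ with a supremum that tends to $1$. Such an extension should equal $m_b(S)$ on $\Gamma$ and on the other discs and $-m_b(S)$ on the disc $w=a$; so we need a correction that vanishes on the former and equals $m_b(S)=\frac{S-b}{1-bS}$ on the latter. For $a\in\mathbb{Z}+\frac12$ with $|a|\ge4$ we have $|1-bS|>\frac12$, and
\[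
k_a=\frac{g_a}{1-bS}=m_b(S)\,\theta(t)+\frac{Sbt\,\theta(t)}{1-bS}
\]
is such a correction, holomorphic on $E\times\mathbb{C}_*$. By \eqref{eq:theta}, which also gives $|\theta|\le\frac32$,
\begin{equation}\label{eq:near}
|k_a-m_b(S)|\le2|t|^2+3|b||t|\qquad\text{where }|t|\le\tfrac12 .
\end{equation}
The point is that on $D$ the function $k_a$ acts as a switch: everywhere it is close to one of its two prescribed values.

\begin{lemma}\label{lem:switch}
Let $|a|\ge4$ and $\varepsilon_a=2|a|^{-1/2}$. At every point of $D$ we have $|k_a|\le\varepsilon_a$ or $|k_a-m_b(S)|\le\varepsilon_a$. Consequently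
\[
F_a=m_b(S)-2k_a\qquad\text{and}\qquad H_a=m_b(S)-k_a
\]
have modulus less than $M_a=1+2\varepsilon_a$ on $D$, and $M_a\to1$ as $|a|\to\infty$.
\end{lemma}

\begin{proof}
The bound \eqref{eq:far} is good for $|a||t|$ large and \eqref{eq:near} for $|t|$ small, so we cut at $\delta=|a|^{-1/2}\le\frac12$. If $|t|\ge\delta$, then $|k_a|\le2|g_a|<\frac{1}{\pi|a|\delta}=\frac\delta\pi$. If $|t|<\delta$, then $|b|=\delta^2$ and \eqref{eq:near} give $|k_a-m_b(S)|\le2\delta^2+3\delta^3\le\delta+\frac34\delta$. Both bounds are at most $2\delta=\varepsilon_a$. In the first case $F_a$ and $H_a$ are within $2\varepsilon_a$ of $m_b(S)$. In the second case $F_a=-m_b(S)-2(k_a-m_b(S))$ is within $2\varepsilon_a$ of $-m_b(S)$, and $|H_a|\le\varepsilon_a$. Since $|m_b(S)|<1$, the claim follows.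
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:radii}(a)]
Let $l\ge4$, $a=l+\frac12$, $b=b_l$. Then $k_a(P_z)=0$ and $k_a(Q_{z,l})=m_{b_l}(S(z))$, so $F_a(P_z)=m_{b_l}(S(z))=-F_a(Q_{z,l})$. As $F_a/M_a\in\mathcal{O}(D,E)$, (P3) gives
\[
c_D(P_z,Q_{z,l})\ge2p\Bigl(0,\frac{|m_{b_l}(S(z))|}{M_a}\Bigr)\longrightarrow2p(0,|S(z)|)\qquad(l\to\infty).
\]
Proposition~\ref{prop:upper} supplies the opposite inequality and the statement on $B_{c_D}(P_z,R)$. Given $R>0$, choose $z$ with $2p(0,|S(z)|)<R$, which is possible since $S(E)=E_*$.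
\end{proof}

For part (b) we must keep $P_z$ away from every sequence as in Lemma~\ref{lem:escape}, whose limit $(z_*,0)$ need not have $z_*=z$. The functions $F_a$ may fail to do this: they are close to $S(z)$ at $P_z$ and to $-S(z_*)$ along the sequence, and $S(z_*)=-S(z)$ occurs for some $z_*$. The functions $H_a$ are close to $0$ along the sequence whatever $z_*$ is, at the price of the factor $2$.

\begin{proof}[Proof of Theorem~\ref{thm:radii}(b)]
Let $R<p(0,|S(z)|)$ and suppose that $B_{c_D}(P_z,R)$ is not relatively compact in $D$. By Lemma~\ref{lem:bounded}(b) it contains a sequence $x_\nu$ that converges to a point of $\partial D$. Take $a_\nu,t_\nu$ from Lemma~\ref{lem:escape}, and let $\nu$ be so large that $|a_\nu|\ge4$ and $|t_\nu|\le\frac12$. Since $k_{a_\nu}=0$ on $\Gamma$, we have $H_{a_\nu}(P_z)=m_{1/a_\nu}(S(z))\to S(z)$. By \eqref{eq:near}, $|H_{a_\nu}(x_\nu)|\le2|t_\nu|^2+3|t_\nu|/|a_\nu|\to0$. With Lemma~\ref{lem:switch} and the continuity of $p$,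
\[
R>c_D(P_z,x_\nu)\ge p\Bigl(\frac{H_{a_\nu}(P_z)}{M_{a_\nu}},\frac{H_{a_\nu}(x_\nu)}{M_{a_\nu}}\Bigr)\longrightarrow p(S(z),0)=p(0,|S(z)|)>R ,
\]
a contradiction.
\end{proof}

The loss of the factor $2$ is the reason why Theorem~\ref{thm:radii} makes no statement about the radii $R$ with $p(0,|S(z)|)\le R\le2p(0,|S(z)|)$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Invariant pseudodistances and pseudometrics---completeness and product property},
\texttt{https://www.impan.pl/shop/en/publication/\allowbreak transaction/\allowbreak download/\allowbreak product/107143}.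

\end{thebibliography}
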